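\title{A Lipschitz 2-summing map that is not Lipschitz 2-integral}

\begin{abstract}
We show that a Lipschitz $2$-summing map between pointed metric spaces need not be Lipschitz $2$-integral. A single bijection $T$ between countable metric spaces has Lipschitz $p$-summing norm at most $1$ for every $p\in[1,\infty)$ and is not Lipschitz $p$-integral for any such $p$. It is glued from identity maps on finite subsets of $\mathbb R^n$ that are dense at scale $1$ in the $\ell_\infty$ norm and separated at a comparable scale in the normalized $\ell_1$ norm. The proof reads a Lipschitz extension of such a map as a signed partition of unity and applies an isoperimetric inequality to its pieces. On $N$-point spaces the ratio of the $2$-integral norm to the $2$-summing norm can be as large as $c(\log N/\log\log N)^{1/4}$.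
\end{abstract}

\section{The question and the results}\label{sec:intro}

Scalars are real, every metric space has a distinguished base point $0$, and $\operatorname{Lip}(F)$ is the least Lipschitz constant of a map $F$. The \emph{Lipschitz dual} $X^\#$ of a metric space $X$ is the Banach space of Lipschitz functions $f:X\to\mathbb R$ with $f(0)=0$, normed by $\operatorname{Lip}(f)$; its unit ball is $B_{X^\#}$. The function $d(\cdot,y)-d(0,y)$ lies in $B_{X^\#}$, and therefore
\begin{equation}\label{eq:norming}
d(x,y)=\sup_{f\in B_{X^\#}}|f(x)-f(y)|\qquad(x,y\in X).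
\end{equation}
For a metric space $Y$ let $J=J_Y:Y\to(Y^\#)^*$ send $y$ to the evaluation functional $\delta_y$, $\delta_y(g)=g(y)$. By \eqref{eq:norming}, $J$ is an isometric embedding.

Let $1\le p<\infty$ and let $T:X\to Y$ be a map, not assumed linear in any sense. The \emph{Lipschitz $p$-summing norm} $\pi_p^L(T)$ is the smallest constant $C$ such that
\begin{equation}\label{eq:summing}
\sum_i a_i\,d_Y(Tx_i,Ty_i)^p\le C^p\sup_{f\in B_{X^\#}}\sum_i a_i\,|f(x_i)-f(y_i)|^p
\end{equation}
for all finite sequences $(x_i),(y_i)$ in $X$ and all positive reals $a_i$; it is $\infty$ if there is no such constant, and $T$ is \emph{Lipschitz $p$-summing} if $\pi_p^L(T)<\infty$. For a single pair, \eqref{eq:summing} and \eqref{eq:norming} say that $\operatorname{Lip}(T)\le C$. For many pairs the condition is stronger, because one function $f$ has to account for all pairs at once. In practice \eqref{eq:summing} is verified by averaging. Suppose that $\mu$ is a probability measure on $B_{X^\#}$, for instance the uniform measure on finitely many functions, and that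
\begin{equation}\label{eq:domination}
d_Y(Tx,Ty)^p\le C^p\int|f(x)-f(y)|^p\,d\mu(f)
\end{equation}
for the pairs $(x,y)=(x_i,y_i)$. Multiplying by $a_i$, summing, and bounding the average over $f$ by the supremum gives \eqref{eq:summing}.

A Lipschitz map $T:X\to Y$ is \emph{Lipschitz $p$-integral} if there are a probability measure $\mu$ on some measurable space and Lipschitz maps $A:X\to L_\infty(\mu)$ and $B:L_p(\mu)\to(Y^\#)^*$ such that
\begin{equation}\label{eq:factorization}
J\circ T=B\circ i_{\infty,p}\circ A,
\end{equation}
where $i_{\infty,p}:L_\infty(\mu)\to L_p(\mu)$ is the formal identity, an operator of norm $1$. The \emph{Lipschitz $p$-integral norm} $I_p^L(T)$ is the infimum of $\operatorname{Lip}(A)\operatorname{Lip}(B)$ over all such factorizations, and $\infty$ if there is none. For linear operators between Banach spaces, $\pi_p^L$ and $I_p^L$ coincide with the usual $p$-summing and $p$-integral norms.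

The two notions differ by an extension problem. Inequality \eqref{eq:domination} says that $Tx$ is a $C$-Lipschitz function of the point $(f\mapsto f(x))$ of $L_p(\mu)$: it provides a map $B$ on a \emph{subset} of $L_p(\mu)$. A factorization \eqref{eq:factorization} asks for $B$ on all of $L_p(\mu)$, and in return lets it take values in the linear space $(Y^\#)^*$ instead of $Y$. For $p=2$ there are good reasons to expect that the extension is always possible. If $T:E\to F$ is a linear $2$-summing operator between Banach spaces, the linear Pietsch domination theorem gives \eqref{eq:domination} with $\mu$ carried by the unit ball of $E^*$. The subset of $L_2(\mu)$ is then a linear subspace, $B$ is a bounded linear operator on it, and $B$ extends with the same norm, first to the closure and then, by composing with the orthogonal projection, to $L_2(\mu)$. So linear $2$-summing operators are $2$-integral. For nonlinear maps into a Hilbert space, Kirszbraun's theorem does the same work (Proposition~\ref{prop:positive}). This leads to the following question, posed in \cite{FJ}.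

\medskip
\noindent\emph{Is every Lipschitz $2$-summing map $T:X\to Y$ between pointed metric spaces Lipschitz $2$-integral?}
\medskip

The answer is no, and the exponent $2$ plays no special role in the counterexample.

\begin{theorem}\label{thm:main}
There are countable pointed metric spaces $X,Y$ and a bijection $T:X\to Y$ such that
\begin{enumerate}
\item[(a)] $\pi_p^L(T)\le1$ for every $1\le p<\infty$;
\item[(b)] $T$ is not Lipschitz $p$-integral for any $1\le p<\infty$; in particular not for $p=2$;
\item[(c)] there is a metric space $Z\supset X$ such that $J\circ T$ has no Lipschitz extension $Z\to(Y^\#)^*$.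
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is assembled from finite examples with a quantitative gap.

\begin{theorem}\label{thm:finite}
For every $n\ge1$ there are pointed metric spaces $X_n,Y_n$ with $N=(32n^3+1)^n$ points each and a bijection $T_n:X_n\to Y_n$ such that
\begin{enumerate}
\item[(a)] $\pi_p^L(T_n)\le1$ for all $p\in[1,\infty)$;
\item[(b)] $\max\{1,I_p^L(T_n)\}\ge\frac1{124}\,n^{\max\{1/4,\,1/(2p)\}}$ for all $p\in[1,\infty)$;
\item[(c)] $X_n\subset\ell_\infty^n$ isometrically, and every Lipschitz extension $G:\ell_\infty^n\to(Y_n^\#)^*$ of $J\circ T_n$ satisfies $\max\{1,\operatorname{Lip}(G)\}\ge\frac1{124}\,n^{1/4}$.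
\end{enumerate}
\end{theorem}

To express the gap through the number of points, note that the ratio $I_2^L(T_n)/\pi_2^L(T_n)$ is at least $I_2^L(T_n)$ by (a) and at least $1$ by Proposition~\ref{prop:positive}(i), hence at least $n^{1/4}/124$ by (b). From $N\ge33^n$ we get $\log\log N\ge\log n+\log\log33$, and $\log33<3\log\log33$; so $\log N\le n(\log33+3\log n)\le3n\log\log N$. Thus
\[
\frac{I_2^L(T_n)}{\pi_2^L(T_n)}\ \ge\ \frac1{124}\Big(\frac{\log N}{3\log\log N}\Big)^{1/4}.
\]

Section~\ref{sec:extension} relates both norms to Lipschitz extension. Section~\ref{sec:partition} translates extensions into signed partitions of unity and runs the whole argument on the real line. Sections~\ref{sec:net}--\ref{sec:lower} prove Theorem~\ref{thm:finite}, Section~\ref{sec:gluing} proves Theorem~\ref{thm:main}, and Section~\ref{sec:target} changes the target space.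

\medskip
\noindent\textbf{Notation.} On $\mathbb R^n$ we use the norms $\|a\|_\infty=\max_i|a_i|$, $\|a\|_1=\sum_i|a_i|$, the Euclidean norm $|a|$, and the normalized $\ell_1$ metric
\[
d_1(x,y)=\frac1n\sum_{i=1}^n|x_i-y_i|\le\|x-y\|_\infty .
\]
For $t>0$ let $Q_t=[-t,t]^n$. The Lebesgue measure of a set $S$ is $|S|$, and $e_1,\dots,e_n$ are the unit vectors.

\section{Summing maps, integral maps and Lipschitz extension}\label{sec:extension}

We recall three standard tools. \emph{McShane's extension}: if $S\subset Z$ and $f:S\to\mathbb R$ is $\lambda$-Lipschitz, then $z\mapsto\inf_{s\in S}(f(s)+\lambda d(z,s))$ is a $\lambda$-Lipschitz extension of $f$ to $Z$. \emph{Kirszbraun's theorem}: a Lipschitz map from a subset of a Hilbert space $H$ into a Hilbert space extends to $H$ with the same Lipschitz constant. \emph{The nonlinear Pietsch theorem} \cite[Theorem 1]{FJ}: if $C=\pi_p^L(T)<\infty$, there is a probability measure $\mu$ on $B_{X^\#}$, which is compact in the topology of pointwise convergence, such that \eqref{eq:domination} holds for all $x,y\in X$. The last two are used only in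 Proposition~\ref{prop:positive}(ii),(iii).

A factorization \eqref{eq:factorization} with $\operatorname{Lip}(A)=0$ forces $T$ to be constant. Otherwise we may replace $A$ by $A/\operatorname{Lip}(A)$ and $B$ by $w\mapsto B(\operatorname{Lip}(A)\,w)$, which keeps the product of the constants; we call a factorization with $\operatorname{Lip}(A)=1$ \emph{normalized}. A $1$-Lipschitz map into $L_\infty(\mu)$ is, on finite sets, a measurable family of $1$-Lipschitz real functions, and these can be extended one at a time.

\begin{lemma}\label{lem:pointwise}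
Let $S$ be a finite subset of a metric space $Z$, let $(\Omega,\Sigma,\mu)$ be a probability space and let $A:S\to L_\infty(\mu)$ be $1$-Lipschitz. There are $1$-Lipschitz functions $f_\omega:Z\to\mathbb R$ $(\omega\in\Omega)$ such that $(\omega,z)\mapsto f_\omega(z)$ is measurable for the product of $\Sigma$ and the Borel $\sigma$-algebra of $Z$, and $\tilde A(z)=(\omega\mapsto f_\omega(z))$ defines a $1$-Lipschitz extension $\tilde A:Z\to L_\infty(\mu)$ of $A$.
\end{lemma}

\begin{proof}
Choose bounded measurable representatives $a_s$ of $A(s)$, $s\in S$. Each of the finitely many inequalities $|a_s(\omega)-a_t(\omega)|\le d(s,t)$ fails only on a null set; on the union of these null sets redefine all $a_s$ to be $0$. Now $s\mapsto a_s(\omega)$ is $1$-Lipschitz for every $\omega$. Let $f_\omega(z)=\min_{s\in S}(a_s(\omega)+d(z,s))$ be its McShane extension. It is a minimum of finitely many sums of a bounded measurable function of $\omega$ and a continuous function of $z$, so it is jointly measurable, and bounded in $\omega$ for fixed $z$. Finally $|f_\omega(z)-f_\omega(z')|\le d(z,z')$ for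 all $\omega$ gives $\operatorname{Lip}(\tilde A)\le1$.
\end{proof}

In particular, if $X$ is a finite subset of $Z$ and \eqref{eq:factorization} is normalized, then $B\circ i_{\infty,p}\circ\tilde A$ extends $J\circ T$ to $Z$ with Lipschitz constant at most $\operatorname{Lip}(B)$. A small integral norm, for any $p$, therefore produces a good extension of $J\circ T$ to every overspace of $X$. This is how part (c) of Theorem~\ref{thm:finite} will give the bound $n^{1/4}/124$ in part (b). In the other direction, extension theorems turn summing maps into integral ones.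

\begin{proposition}\label{prop:positive}
Let $T:X\to Y$ be a map and $p\in[1,\infty)$.
\begin{enumerate}
\item[(i)] Always $\pi_p^L(T)\le I_p^L(T)$.
\item[(ii)] If $Y$ is isometric to a Hilbert space and $\pi_2^L(T)<\infty$, then $I_2^L(T)=\pi_2^L(T)$.
\item[(iii)] If every Lipschitz map from a subset of a metric space into $Y$ extends to the whole space with Lipschitz constant multiplied by at most $\lambda$, then $I_p^L(T)\le\lambda\,\pi_p^L(T)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) If $T$ is constant then $\pi_p^L(T)=0$. Otherwise take a normalized factorization and finite sequences $(x_i),(y_i)$. Apply Lemma~\ref{lem:pointwise} with $Z=X$ and $S$ the set of all $x_i,y_i$, and put $g_\omega=f_\omega-f_\omega(0)\in B_{X^\#}$. Since $J$ is isometric,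
\[
d_Y(Tx_i,Ty_i)^p\le\operatorname{Lip}(B)^p\,\|A(x_i)-A(y_i)\|_{L_p(\mu)}^p=\operatorname{Lip}(B)^p\int|g_\omega(x_i)-g_\omega(y_i)|^p\,d\mu(\omega).
\]
Multiplying by $a_i$, summing and bounding the integral by the supremum over $B_{X^\#}$ gives \eqref{eq:summing} with $C=\operatorname{Lip}(B)$.

(ii), (iii) We may assume $C=\pi_p^L(T)<\infty$. Take $\mu$ from the nonlinear Pietsch theorem and let $A(x)(f)=f(x)$. Then $|A(x)(f)|\le d(x,0)$ and $|A(x)(f)-A(y)(f)|\le d(x,y)$ for $f\in B_{X^\#}$, so $A:X\to L_\infty(\mu)$ is $1$-Lipschitz. By \eqref{eq:domination}, $d_Y(Tx,Ty)\le C\|i_{\infty,p}A(x)-i_{\infty,p}A(y)\|_{L_p(\mu)}$, so $i_{\infty,p}A(x)\mapsto Tx$ is a well-defined $C$-Lipschitz map from a subset of $L_p(\mu)$ into $Y$. Extend it to a map $L_p(\mu)\to Y$: in (ii), where $p=2$, with constant $C$ by Kirszbraun's theorem; in (iii) with constant $\lambda C$. Composing with $J$ gives $B$. Together with (i), equality holds in (ii).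
\end{proof}

A counterexample must therefore have a target into which extension is hard, even after the passage to $(Y^\#)^*$. The next section describes what an extension into $(Y^\#)^*$ is when $Y$ is finite.

\section{Extensions as signed partitions of unity}\label{sec:partition}

Let $Y$ be a finite metric space with base point $0$. A functional $m\in(Y^\#)^*$ acts on functions that vanish at $0$. We let it act on all functions $h:Y\to\mathbb R$ by
\[
\widehat m(h)=h(0)+\langle m,h-h(0)\rangle .
\]
This is linear in $h$ and $\widehat m(1)=1$, so $\widehat m$ is a signed measure on $Y$ of total mass $1$, with \emph{masses} $\widehat m(1_{\{y\}})$. The norm of $(Y^\#)^*$ tests measures against Lipschitz functions only. If $Y$ is well separated, every bounded function is Lipschitz, and the norm controls the total variation.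

\begin{lemma}\label{lem:masses}
Let distinct points of the finite space $Y$ be at distance at least $\eta>0$. For $m,m'\in(Y^\#)^*$, $y\in Y$ and $h:Y\to\mathbb R$:
\begin{enumerate}
\item[(a)] $\widehat m(h)=\sum_{z\in Y}h(z)\,\widehat m(1_{\{z\}})$ and $\widehat{\delta_y}(h)=h(y)$;
\item[(b)] $|\widehat m(h)-\widehat{m'}(h)|\le\|m-m'\|\operatorname{Lip}(h)$;
\item[(c)] $\sum_{z\in Y}|\widehat m(1_{\{z\}})-\widehat{m'}(1_{\{z\}})|\le\frac2\eta\|m-m'\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is linearity and the definition of $\delta_y$. For (b), the difference equals $\langle m-m',h-h(0)\rangle$ and $\|h-h(0)\|_{Y^\#}=\operatorname{Lip}(h)$. For (c), let $h(z)\in\{\pm1\}$ be the sign of $\widehat m(1_{\{z\}})-\widehat{m'}(1_{\{z\}})$. By (a) the sum equals $\widehat m(h)-\widehat{m'}(h)$, and $\operatorname{Lip}(h)\le2/\eta$.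
\end{proof}

Now let $Y$ be a finite set $\{x_k\}\subset\mathbb R^n$ with some metric and let $G:\mathbb R^n\to(Y^\#)^*$ satisfy $G(x_k)=\delta_{x_k}$. The masses $\psi_k(x)=\widehat{G(x)}(1_{\{x_k\}})$ are real functions on $\mathbb R^n$ with $\sum_k\psi_k\equiv1$ and $\psi_k(x_l)=1$ or $0$ according as $k=l$ or not: a partition of unity, possibly with negative values. By Lemma~\ref{lem:masses}(c) a Lipschitz bound on $G$ bounds the total rate of change of the $\psi_k$ from above. A function concentrated on a small set must rise and fall, and this bounds the same quantity from below. The comparison is already visible on the line. Let $\tau(t)=(1-|t|)_+$.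

\begin{example}[The line]\label{ex:line}
Let $X=Y=\{-M,\dots,M\}\subset\mathbb R$ and let $T$ be the identity; here $\eta=1$. Put $G(t)=\sum_k\tau(t-k)\delta_k$ for $|t|\le M$ and let $G$ be constant on each of the two remaining half-lines. For $g\in B_{Y^\#}$ the function $t\mapsto\langle G(t),g\rangle$ is the piecewise linear interpolant of $g$, so $G$ is $1$-Lipschitz. On $[-M,M]$ the masses are the tents $\psi_k(t)=\tau(t-k)$, and $\sum_k|\psi_k'|=2$ almost everywhere, which is equality in Lemma~\ref{lem:masses}(c).

Conversely, let $G$ be any $K$-Lipschitz extension, fix $R,L>0$, and suppose for simplicity that $\psi_k$ vanishes outside $[k-R,k+R]$ whenever it is not identically zero on $[-L,L]$; let $F$ be the set of these $k$. Three facts combine.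
\begin{itemize}
\item \emph{Slow variation.} Lemma~\ref{lem:masses}(c) gives $\sum_k|\psi_k'|\le2K$ almost everywhere.
\item \emph{Isoperimetry.} A Lipschitz function $u$ vanishing outside an interval of length $2R$ rises from $0$ to its extreme value and returns, so $\int|u'|\ge2\max|u|\ge\frac1R\int|u|$.
\item \emph{Mass.} Since $\sum_k\psi_k=1$, we have $\sum_{k\in F}\int|\psi_k|\ge2L$.
\end{itemize}
The supports of the $\psi_k$, $k\in F$, lie in $[-L-2R,L+2R]$. Hence
\[
2L\le\sum_{k\in F}\int|\psi_k|\le R\sum_{k\in F}\int|\psi_k'|\le R\cdot2K\cdot2(L+2R),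
\]
that is, $KR\ge L/(2L+4R)$, which is close to $\frac12$ when $L$ is large compared with $R$.
\end{example}

In dimension $n$ the isoperimetric constant improves from $1/R$ to order $\sqrt n/R$ (Lemma~\ref{lem:iso}), so the same computation gives $KR\ge c\sqrt n$. The assumption on the supports is not available in general, but a cutoff enforces it with $R$ proportional to $K$. The outcome is $K^2\ge c\sqrt n$, which is the exponent $1/4$ in Theorem~\ref{thm:finite}(c).

It remains to choose the finite set and the two metrics. For any $S\subset\mathbb R^n$ the identity $(S,\|\cdot\|_\infty)\to(S,d_1)$ is summing with norm at most $1$, because $d_1$ is an average over the $n$ coordinate functions. The first candidate for $S$, the integer lattice, does not work.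

\begin{example}[The lattice]\label{ex:lattice}
Let $I=\{-M,\dots,M\}^n$, $X=(I,\|\cdot\|_\infty)$, $Y=(I,d_1)$, and let $T$ be the identity. For $x\in Q_M$ put $G(x)=\sum_{k\in I}\psi_k(x)\delta_k$ with $\psi_k(x)=\prod_i\tau(x_i-k_i)$. For $g\in B_{Y^\#}$ let $\varphi(x)=\langle G(x),g\rangle$. If the coordinates $x_j$, $j\ne i$, are fixed and $x_i$ ranges over $[l,l+1]$ with $l$ an integer, then $\varphi$ is affine in $x_i$ with slope
\[
\sum_{k:\,k_i=l}\ \prod_{j\ne i}\tau(x_j-k_j)\,\big(g(k+e_i)-g(k)\big),
\]
a convex combination of numbers of modulus at most $d_1(k+e_i,k)=1/n$. Changing one coordinate at a time gives $\|G(x)-G(x')\|\le d_1(x,x')$ on $Q_M$. Truncating each coordinate to $[-M,M]$ does not increase $d_1$ and extends $G$ to $\mathbb R^n$ with the same bound. Let $\mu$ be uniform on $\{1,\dots,n\}$. Then $L_\infty(\mu)=\ell_\infty^n$, the distance in $L_p(\mu)$ dominates $d_1$, and $A=$ inclusion, $B=G$ show that $I_p^L(T)\le1$ for all $p$.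

The masses do vary quickly: $\sum_k|\partial_i\psi_k|=2$ for each $i$, so $\sum_k\|\nabla\psi_k\|_1=2n$ almost everywhere in $Q_M$. The norm of $(Y^\#)^*$ does not see this, since mass moves between points at distance $1/n$; the constant $2/\eta$ in Lemma~\ref{lem:masses}(c) is $2n$.
\end{example}

What we need is a set as dense as the lattice in $\|\cdot\|_\infty$ whose $d_1$-separation does not decay with $n$.

\section{A set dense in $\ell_\infty$ and separated in $d_1$}\label{sec:net}

Such a set exists for reasons of volume. A $d_1$-ball of radius $\rho$ is an $\ell_1$-ball of radius $n\rho$; its volume is $(2n\rho)^n/n!\le(2e\rho)^n$, by $n!\ge(n/e)^n$. So it is no larger than a cube of side $2e\rho$, although it reaches out to distance $n\rho$ along the axes. We place one point in each unit cube greedily. Because of the long reach, many earlier points can interfere with a given cube, but their number is only exponential in $n$, and a small $\rho$ compensates.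

\begin{lemma}\label{lem:net}
Let $M\in\mathbb N$ and $I=\{-M,\dots,M\}^n$. There are points $x_k\in C_k:=k+[0,1]^n$ $(k\in I)$ with $d_1(x_k,x_l)\ge\frac1{40}$ for $k\ne l$.
\end{lemma}

\begin{proof}
Choose the points one after another. Suppose it is the turn of $C_k$, and say that an earlier point $x_l$ \emph{excludes} $z$ if $\|z-x_l\|_1<n/40$. Each earlier point excludes a set of volume at most $(e/20)^n$, by the bound above with $\rho=1/40$.

We count the indices $l$ for which $x_l$ excludes some $z\in C_k$. Put $m_i=\max(|l_i-k_i|-1,0)$. Since $z_i\in[k_i,k_i+1]$ and $(x_l)_i\in[l_i,l_i+1]$, we have $|z_i-(x_l)_i|\ge m_i$, so $\sum_im_i<n/40$. With $s=\lfloor n/40\rfloor$, the number of $m\in\mathbb Z_{\ge0}^n$ with $\sum_im_i\le s$ is $\binom{n+s}{n}\le2^{n+n/40}$. A given $m$ comes from at most $3^n$ indices $l$: there are three values of $l_i$ with $m_i=0$ and two for each positive value of $m_i$. So the excluded part of $C_k$ has volume at most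
\[
\Big(2\cdot2^{1/40}\cdot3\cdot\frac e{20}\Big)^n\le\Big(\frac{6\cdot1.02\cdot2.72}{20}\Big)^n\le0.84^{\,n}<1=|C_k|,
\]
and an admissible point $x_k$ exists.
\end{proof}

Fix $n$, put $M=16n^3$ and take the points $x_k$, $k\in I$, from Lemma~\ref{lem:net}. Let
\[
X_n=(\{x_k\},\|\cdot\|_\infty),\qquad Y_n=(\{x_k\},d_1),
\]
both with base point $x_0$, the point with index $k=0$, and let $T_n$ be the identity map. The points are distinct, so $N=(2M+1)^n=(32n^3+1)^n$. The cubes $C_k$ cover $Q_M$; hence every $x\in Q_M$ has some $x_k$ with $\|x-x_k\|_\infty\le1$, which we call a \emph{companion} of $x$.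

\begin{proof}[Proof of Theorem~\ref{thm:finite}(a)]
The functions $f_i(x)=x_i-(x_0)_i$, $1\le i\le n$, lie in $B_{X_n^\#}$. By convexity of $t\mapsto t^p$,
\[
d_1(x,y)^p=\Big(\frac1n\sum_i|f_i(x)-f_i(y)|\Big)^p\le\frac1n\sum_i|f_i(x)-f_i(y)|^p ,
\]
which is \eqref{eq:domination} with $C=1$ and $\mu$ uniform on $f_1,\dots,f_n$.
\end{proof}

\section{An isoperimetric inequality on $d_1$-balls}\label{sec:iso}

By Rademacher's theorem a Lipschitz function on $\mathbb R^n$ is differentiable almost everywhere. To bound $\int|u|$ by an integral of $\nabla u$ one integrates by parts against a bounded vector field with large divergence on the support of $u$. On the cube $[-R,R]^n$ the field $x/R$ has coordinates bounded by $1$ and divergence $n/R$. On the $d_1$-ball of radius $R$, which contains this cube, its coordinates can be as large as $n$, and the gain is lost. The remedy is to damp each coordinate separately: the coordinates of a point of the ball are at most $R$ \emph{on average}, so the damping costs only a constant factor in the divergence.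

\begin{lemma}\label{lem:iso}
Let $R>0$, $z\in\mathbb R^n$, and let $u:\mathbb R^n\to\mathbb R$ be Lipschitz and vanish outside $\{x:d_1(x,z)\le R\}$. Then
\[
\frac{\sqrt n}{4R}\int|u|\le\int|\nabla u|\qquad\text{and}\qquad\frac n{4R}\int|u|\le\int\|\nabla u\|_1 .
\]
\end{lemma}

\begin{proof}
Let $z=0$ and $v(x)=(g(x_1),\dots,g(x_n))$ with $g(t)=t/(R+|t|)$. Then $|g|\le1$ and $g$ is $C^1$ with $g'(t)=R(R+|t|)^{-2}$. The function $t\mapsto(R+t)^{-2}$ is convex and decreasing on $[0,\infty)$, so Jensen's inequality gives, for $d_1(x,0)\le R$,
\[
\operatorname{div}v(x)=R\sum_i(R+|x_i|)^{-2}\ge Rn\Big(R+\frac1n\sum_i|x_i|\Big)^{-2}\ge\frac{Rn}{(2R)^2}=\frac n{4R}.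
\]
The function $w=|u|$ is Lipschitz with compact support. On each line parallel to $e_i$ the product $w\,v_i$ is Lipschitz with compact support, so its derivative integrates to $0$; by Fubini's theorem $\int w\,\partial_iv_i=-\int v_i\,\partial_iw$. Summing over $i$,
\[
\frac n{4R}\int|u|\le\int w\operatorname{div}v=-\int v\cdot\nabla w .
\]
At a point where $u$ and $w$ are both differentiable, the inequality $|w(x')-w(x)|\le|u(x')-u(x)|$ gives $|v\cdot\nabla w|\le|v\cdot\nabla u|$. This is at most $|v|\,|\nabla u|\le\sqrt n\,|\nabla u|$ and at most $\|v\|_\infty\|\nabla u\|_1\le\|\nabla u\|_1$.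
\end{proof}

The order $n/R$ in the second inequality cannot be improved: $u(x)=\prod_i\tau(x_i)$ vanishes outside the $d_1$-ball of radius $1$, and $\int|u|=1$, $\int\|\nabla u\|_1=2n$.

\section{The lower bounds}\label{sec:lower}

Throughout this section $n$ is fixed, $X=X_n$, $Y=Y_n$, and
\[
L=8n^3,\qquad L'=L+8n^2=L\Big(1+\frac1n\Big)\le M,\qquad Q=Q_{L'} .
\]
Both lower bounds start from the same object: the masses of an extension $G$, cut off so that Lemma~\ref{lem:iso} applies. The cutoff must keep a fixed fraction of the mass and must not add too much variation. The first requirement fixes its radius, and the same radius turns out to meet the second.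

\begin{proposition}\label{prop:local}
Let $G:\mathbb R^n\to(Y^\#)^*$ satisfy $G(x_k)=\delta_{x_k}$ for $k\in I$ and $\|G(x)-G(x')\|\le K\|x-x'\|_\infty$. Put $\kappa=\max\{1,K\}$ and assume $\kappa\le\sqrt n$. There are Lipschitz functions $u_k:\mathbb R^n\to\mathbb R$ $(k\in I)$ such that
\begin{equation}\label{eq:variation}
\sum_k|u_k(x')-u_k(x)|\le80\,\|G(x')-G(x)\|+21\,d_1(x,x')\qquad(x\in Q,\ x'\in\mathbb R^n)
\end{equation}
and
\begin{equation}\label{eq:gradlower}
\int_Q\sum_k|\nabla u_k|\ge\frac{\sqrt n}{32e\kappa}\,|Q|,\qquad\int_Q\sum_k\|\nabla u_k\|_1\ge\frac n{32e\kappa}\,|Q| .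
\end{equation}
\end{proposition}

\begin{proof}
\emph{The masses.} Let $\psi_k(x)=\widehat{G(x)}(1_{\{x_k\}})$. Lemma~\ref{lem:masses}(c) with $\eta=\frac1{40}$ gives
\begin{equation}\label{eq:psi-variation}
\sum_k|\psi_k(x)-\psi_k(x')|\le80\,\|G(x)-G(x')\|\qquad(x,x'\in\mathbb R^n);
\end{equation}
in particular each $\psi_k$ is Lipschitz. The masses may be negative, so $\sum_l|\psi_l(x)|$ may exceed $1$. But if $x\in Q$ has companion $x_k$, then $\sum_l|\psi_l(x_k)|=1$, and \eqref{eq:psi-variation} gives
\begin{equation}\label{eq:psi-total}
\sum_l|\psi_l(x)|\le1+80K\le81\kappa\qquad(x\in Q).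
\end{equation}

\emph{The cutoff keeps half of the mass.} Let $R=4\kappa$, $\theta_k(x)=(1-d_1(x,x_k)/R)_+$ and $u_k=\theta_k\psi_k$. Then $u_k$ vanishes outside the compact set $\{x:d_1(x,x_k)\le R\}$, on which both factors are bounded and Lipschitz; so $u_k$ is Lipschitz. The point of this cutoff is that $\theta_k(x)$ is also Lipschitz as a function of $x_k\in Y$. Fix $x\in Q$ and let $h_x(y)=(1-d_1(x,y)/R)_+$ for $y\in Y$, so that $\operatorname{Lip}(h_x)\le1/R$ and $h_x(x_l)=\theta_l(x)$. With a companion $x_k$ of $x$, Lemma~\ref{lem:masses}(a),(b) give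
\begin{equation}\label{eq:mass}
\sum_lu_l(x)=\widehat{G(x)}(h_x)\ge\widehat{G(x_k)}(h_x)-\frac KR=h_x(x_k)-\frac KR\ge1-\frac1R-\frac KR\ge\frac12 ,
\end{equation}
where we used $\|G(x)-G(x_k)\|\le K$, $d_1(x,x_k)\le1$, and $1,K\le\kappa=R/4$.

\emph{The cutoff adds little variation.} For $x\in Q$ and $x'\in\mathbb R^n$ write
\[
u_k(x')-u_k(x)=\theta_k(x')\big(\psi_k(x')-\psi_k(x)\big)+\psi_k(x)\big(\theta_k(x')-\theta_k(x)\big).
\]
Since $0\le\theta_k\le1$, the first terms contribute at most $80\|G(x')-G(x)\|$ by \eqref{eq:psi-variation}. Since $|\theta_k(x')-\theta_k(x)|\le d_1(x,x')/R$, the second terms contribute at most $\frac{81\kappa}{4\kappa}d_1(x,x')\le21\,d_1(x,x')$ by \eqref{eq:psi-total}. This proves \eqref{eq:variation}.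

\emph{Summation over a large cube.} Lemma~\ref{lem:iso} integrates over all of $\mathbb R^n$, while \eqref{eq:variation} and \eqref{eq:mass} hold on $Q$ only; so we keep the functions that live well inside $Q$. Let $F$ be the set of $k$ for which $u_k$ is not identically $0$ on $Q_L$. A $d_1$-ball of radius $R$ has $\ell_\infty$-diameter at most $2Rn=8\kappa n\le8n^{3/2}\le8n^2$. For $k\in F$ the ball $\{x: d_1(x,x_k)\le R\}$ meets $Q_L$, so it lies in $Q_{L+8n^2}=Q$, and $\nabla u_k=0$ outside $Q$. By \eqref{eq:mass},
\[
\sum_{k\in F}\int_{\mathbb R^n}|u_k|\ge\int_{Q_L}\sum_{k\in I}|u_k|\ge\frac12|Q_L|=\frac12\Big(1+\frac1n\Big)^{-n}|Q|\ge\frac{|Q|}{2e}.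
\]
Lemma~\ref{lem:iso} with $4R=16\kappa$ now gives
\[
\int_Q\sum_k|\nabla u_k|\ge\sum_{k\in F}\int_{\mathbb R^n}|\nabla u_k|\ge\frac{\sqrt n}{16\kappa}\cdot\frac{|Q|}{2e},
\]
and the second inequality in \eqref{eq:gradlower} follows from the second inequality of Lemma~\ref{lem:iso} in the same way.
\end{proof}

To finish, we bound the gradients from above by means of \eqref{eq:variation}. For one real function $f$ that is $1$-Lipschitz for $\|\cdot\|_\infty$, differentiating at a point of differentiability in the direction $\varepsilon\in\{\pm1\}^n$ given by the signs of the $\partial_if$ yields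
\begin{equation}\label{eq:scalar}
\|\nabla f\|_1=\varepsilon\cdot\nabla f\le\|\varepsilon\|_\infty=1 .
\end{equation}
For the family $(u_k)$ the best signs depend on $k$, while \eqref{eq:variation} moves all $u_k$ in one direction. A random direction is reasonably good for all $k$ at once, but it detects the Euclidean norm of the gradient and not the $\ell_1$ norm. This is why part (c) uses the first inequality in \eqref{eq:gradlower}.

\begin{proof}[Proof of Theorem~\ref{thm:finite}(c)]
Let $K=\operatorname{Lip}(G)$ and $\kappa=\max\{1,K\}$. If $\kappa>\sqrt n$ there is nothing to prove, so let $\kappa\le\sqrt n$ and take $u_k$ from Proposition~\ref{prop:local}. Let $x\in Q$ be a point at which all the finitely many $u_k$ are differentiable. For $\varepsilon\in\{\pm1\}^n$ and $s>0$ put $x'=x+s\varepsilon$ in \eqref{eq:variation}; then $\|x'-x\|_\infty=d_1(x,x')=s$. Dividing by $s$ and letting $s\downarrow0$,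
\[
\sum_k|\varepsilon\cdot\nabla u_k(x)|\le80K+21\le101\kappa .
\]
Average over uniformly distributed $\varepsilon$. For $a\in\mathbb R^n$ and $S=\varepsilon\cdot a$ we have $\mathbb ES^2=|a|^2$ and $\mathbb ES^4=\sum_ia_i^4+6\sum_{i<j}a_i^2a_j^2\le3|a|^4$. H\"older's inequality gives $\mathbb ES^2=\mathbb E\,|S|^{2/3}|S|^{4/3}\le(\mathbb E|S|)^{2/3}(\mathbb ES^4)^{1/3}$, hence $\mathbb E|S|\ge|a|/\sqrt3$. Therefore $\sum_k|\nabla u_k|\le101\sqrt3\,\kappa\le175\kappa$ almost everywhere on $Q$. Comparing with \eqref{eq:gradlower},
\[
\sqrt n\le32\cdot175\,e\,\kappa^2\le15232\,\kappa^2\le124^2\kappa^2 ,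
\]
that is, $\kappa\ge n^{1/4}/124$.
\end{proof}

An extension that comes from a factorization has more structure: it is a Lipschitz function of an $L_p$-family of real functions $f_\omega$, and each of these satisfies \eqref{eq:scalar} with its own signs. This lets us differentiate in the coordinate directions and use the second inequality in \eqref{eq:gradlower}. The resulting exponent $1/(2p)$ exceeds $1/4$ exactly when $p<2$.

\begin{proof}[Proof of Theorem~\ref{thm:finite}(b)]
Since $T_n$ is not constant, it suffices to consider a normalized factorization $J\circ T_n=B\circ i_{\infty,p}\circ A$ and to show that $\kappa=\max\{1,K\}$, $K=\operatorname{Lip}(B)$, is at least $n^{1/4}/124$ and at least $n^{1/(2p)}/124$; the claim follows by taking the infimum. Take $f_\omega$ and $\tilde A$ from Lemma~\ref{lem:pointwise} with $S=X$, $Z=\ell_\infty^n$. Then $G=B\circ i_{\infty,p}\circ\tilde A$ is a $K$-Lipschitz extension of $J\circ T_n$, and part (c) gives $\kappa\ge n^{1/4}/124$. Moreover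
\begin{equation}\label{eq:G-Lp}
\|G(x')-G(x)\|^p\le K^p\int|f_\omega(x')-f_\omega(x)|^p\,d\mu(\omega).
\end{equation}

The second bound is trivial if $\kappa>\sqrt n$, because $1/(2p)\le1/2$. So let $\kappa\le\sqrt n$ and take $u_k$ from Proposition~\ref{prop:local}. Put $x'=x+se_i$ in \eqref{eq:variation}, divide by $s$ and sum over $i$, noting $\sum_id_1(x,x+se_i)=n\cdot\frac sn=s$. As $s\downarrow0$ along a sequence, the left side tends to $\sum_k\|\nabla u_k(x)\|_1$ for almost every $x$, and Fatou's lemma gives
\[
\int_Q\sum_k\|\nabla u_k\|_1\le80\liminf_{s\downarrow0}D_s+21|Q|,\qquad D_s=\sum_i\int_Q\frac{\|G(x+se_i)-G(x)\|}s\,dx .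
\]
By H\"older's inequality on $\{1,\dots,n\}\times Q$, which has measure $n|Q|$, then \eqref{eq:G-Lp} and Tonelli's theorem,
\[
D_s\le(n|Q|)^{1-1/p}K\Big(\int\Phi_s(\omega)\,d\mu(\omega)\Big)^{1/p},\qquad\Phi_s(\omega)=\int_Q\sum_i\Big|\frac{f_\omega(x+se_i)-f_\omega(x)}s\Big|^pdx .
\]
Each difference quotient has modulus at most $1$, so the integrand of $\Phi_s(\omega)$ is at most $n$. For fixed $\omega$ it converges for almost every $x$ to $\sum_i|\partial_if_\omega(x)|^p$. By \eqref{eq:scalar}, $\sum_i|\partial_if_\omega(x)|\le1$; each term is then at most $1$, so its $p$-th power is no larger, and the limit is at most $1$. Dominated convergence in $x$ shows that $\Phi_s(\omega)$ converges to a limit that is at most $|Q|$; since $\Phi_s\le n|Q|$, dominated convergence in $\omega$ gives $\lim_s\int\Phi_s\,d\mu\le|Q|$. Hence $\liminf_sD_s\le Kn^{1-1/p}|Q|$ and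
\[
\int_Q\sum_k\|\nabla u_k\|_1\le\big(80Kn^{1-1/p}+21\big)|Q|\le101\,\kappa\,n^{1-1/p}|Q| .
\]
Comparing with \eqref{eq:gradlower} gives $n^{1/p}\le32\cdot101\,e\,\kappa^2\le124^2\kappa^2$, that is, $\kappa\ge n^{1/(2p)}/124$.
\end{proof}

\begin{remark}[The role of the three properties of $X_n$]
Separation in $d_1$ enters through \eqref{eq:psi-variation}; Example~\ref{ex:lattice} shows that without it the conclusion fails. Density in $\|\cdot\|_\infty$ enters through the companions in \eqref{eq:psi-total} and \eqref{eq:mass}, the only places where the values of $G$ on $X_n$ are used. The size $M=16n^3$ makes the boundary layer $Q\setminus Q_L$, of width $8n^2$, a fraction $1/n$ of $L$, so that it changes the volume by a factor at most $e$. Some growth of the box is necessary. Let $\{y_k\}\subset\mathbb R^n$ be finite with $\ell_\infty$-separation $\eta$ and $d_1$-diameter $D$, and put $G(x)=\sum_k(1-2\|x-y_k\|_\infty/\eta)_+\,\delta_{y_k}$. The open $\ell_\infty$-balls of radius $\eta/2$ about the $y_k$ are disjoint, so $G(y_k)=\delta_{y_k}$, and $\|\delta_{y_k}\|\le D$. Along any segment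 at most one summand is nonzero at each point, and each summand is $(2D/\eta)$-Lipschitz and vanishes on the boundary of its ball; so $\operatorname{Lip}(G)\le2D/\eta$ on $\ell_\infty^n$, independently of $n$.
\end{remark}

\section{Gluing the finite examples}\label{sec:gluing}

We join all $X_n$ at their base points, and likewise all $Y_n$. The integral norm of the glued map is at least that of each piece because $Y$ retracts onto $Y_n$. The summing norm needs care for pairs of points in different pieces. Test functions on different pieces can be combined with independent random signs, and $\mathbb E|\sigma\alpha-\sigma'\beta|=\max(|\alpha|,|\beta|)$ suggests the metric to put on $Y$. (The sum of the distances to the base point, being at most twice their maximum, would give $\pi_p^L(T)\le2$.)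

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Write $o_n$ for the base point of $X_n$ and $Y_n$, as a point of $\mathbb R^n$. Let $X$ be the disjoint union of the $X_n$, $n\ge1$, with all $o_n$ identified to one point $0$, and let $Y$ be formed from the $Y_n$ in the same way. Each piece keeps its metric, and for $x,y$ in different pieces
\[
d_X(x,y)=d_X(x,0)+d_X(0,y),\qquad d_Y(x,y)=\max\{d_Y(x,0),d_Y(y,0)\}.
\]
Both formulas are consistent when one of the points is $0$. We check the triangle inequality for three points not in one piece. Let $x,x'$ lie in one piece and $y$ in another, at distances $a,a',b$ from $0$. Then $d(x,x')\le a+a'$, which is at most $(a+b)+(a'+b)$ in $X$ and at most $\max(a,b)+\max(a',b)$ in $Y$. Also $a\le d(x,x')+a'$, which gives $a+b\le d(x,x')+(a'+b)$ in $X$ and $\max(a,b)\le d(x,x')+\max(a',b)$ in $Y$. For three different pieces and distances $a,b,c$ to $0$, we have $a+b\le(a+c)+(c+b)$ and $\max(a,b)\le\max(a,c)+\max(c,b)$. Let $T:X\to Y$ be the bijection that restricts to $T_n$ on $X_n$. Both spaces are countable.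

(a) Given finite sequences in $X$, choose $m$ such that all their points lie in $X_1\cup\dots\cup X_m$. For $\mathbf i=(i_1,\dots,i_m)$ with $1\le i_n\le n$ and $\sigma\in\{\pm1\}^m$ define
\[
f_{\mathbf i,\sigma}(x)=\sigma_n\big(x_{i_n}-(o_n)_{i_n}\big)\quad\text{for }x\in X_n,\ n\le m,
\]
and $f_{\mathbf i,\sigma}=0$ on the other pieces. This function vanishes at $0$ and is $1$-Lipschitz on each piece; for $x,y$ in different pieces $|f(x)-f(y)|\le|f(x)|+|f(y)|\le d_X(x,0)+d_X(0,y)$. So $f_{\mathbf i,\sigma}\in B_{X^\#}$. Let all $i_n$ and $\sigma_n$ be independent and uniformly distributed, and $f=f_{\mathbf i,\sigma}$.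

If $x,y\in X_n$, then $\mathbb E|f(x)-f(y)|=d_1(x,y)=d_Y(Tx,Ty)$. If $x\in X_n$, $y\in X_{n'}$ with $n\ne n'$, fix $\mathbf i$ and write $f(x)=\sigma_n\alpha$, $f(y)=\sigma_{n'}\beta$. The average over the signs is $\frac12(|\alpha-\beta|+|\alpha+\beta|)=\max(|\alpha|,|\beta|)$, and averaging over $\mathbf i$,
\[
\mathbb E|f(x)-f(y)|\ge\max\{\mathbb E|\alpha|,\mathbb E|\beta|\}=\max\{d_Y(Tx,0),d_Y(Ty,0)\}=d_Y(Tx,Ty).
\]
In both cases Jensen's inequality gives $d_Y(Tx,Ty)^p\le\mathbb E|f(x)-f(y)|^p$, which is \eqref{eq:domination} with $C=1$ for all pairs in $X_1\cup\dots\cup X_m$. Hence $\pi_p^L(T)\le1$.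

(b) Let $r_n:Y\to Y_n$ be the identity on $Y_n$ and send the other pieces to $0$. It is $1$-Lipschitz: for $x\in Y_n$ and $y$ in another piece, $d_Y(r_nx,r_ny)=d_Y(x,0)\le d_Y(x,y)$, and two points outside $Y_n$ have the same image. Define $\rho_n:(Y^\#)^*\to(Y_n^\#)^*$ by $\rho_n(m)(g)=m(g\circ r_n)$. It is linear, $\|\rho_n\|\le1$ because $\operatorname{Lip}(g\circ r_n)\le\operatorname{Lip}(g)$, and $\rho_n(\delta_y)=\delta_{r_n(y)}$. In particular $\rho_n\circ J_Y\circ T=J_{Y_n}\circ T_n$ on $X_n$. If $J_Y\circ T=B\circ i_{\infty,p}\circ A$ with $K=\operatorname{Lip}(A)\operatorname{Lip}(B)<\infty$, then $J_{Y_n}\circ T_n=(\rho_n\circ B)\circ i_{\infty,p}\circ A|_{X_n}$, so $I_p^L(T_n)\le K$ for all $n$. This contradicts Theorem~\ref{thm:finite}(b) for large $n$.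

(c) Let $Z$ be the union of the spaces $\ell_\infty^n$, $n\ge1$, glued at the points $o_n$ with $d(x,y)=d(x,0)+d(0,y)$ across pieces, as for $X$. Then $X\subset Z$ isometrically. If $G:Z\to(Y^\#)^*$ were a $K$-Lipschitz extension of $J_Y\circ T$, then for every $n$ the restriction of $\rho_n\circ G$ to $\ell_\infty^n$ would be a $K$-Lipschitz extension of $J_{Y_n}\circ T_n$, contradicting Theorem~\ref{thm:finite}(c) for large $n$.
\end{proof}

\section{Dependence on the target space}\label{sec:target}

The summing norm sees only the distances $d_Y(Tx,Ty)$, so it does not change when $T$ is composed with an isometric embedding of $Y$ into a larger space. For the integral norm the embedding matters. One embedding into a Banach space preserves the counterexample, and another destroys it.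

\begin{corollary}\label{cor:banach}
Let $T$ be as in Theorem~\ref{thm:main} and let $W$ be the closed linear span of $J(Y)$ in $(Y^\#)^*$, a Banach space with base point $0$. Then $T'=J\circ T:X\to W$ has $\pi_p^L(T')\le1$ for all $p\in[1,\infty)$ and is not Lipschitz $p$-integral for any $p\in[1,\infty)$.
\end{corollary}

\begin{proof}
Since $J$ is isometric, $\pi_p^L(T')=\pi_p^L(T)\le1$. For $g\in Y^\#$ let $\tilde g(w)=w(g)$, $w\in W$. This is a linear functional on $W$ of norm at most $\|g\|$, so $\tilde g\in W^\#$ and $\|\tilde g\|\le\|g\|$. Let $\rho:(W^\#)^*\to(Y^\#)^*$ be the adjoint of $g\mapsto\tilde g$. It is linear of norm at most $1$, and $\rho(\delta_w)(g)=\tilde g(w)=w(g)$, that is, $\rho(\delta_w)=w$. If $J_W\circ T'=B\circ i_{\infty,p}\circ A$, then $J\circ T=\rho\circ J_W\circ T'=(\rho\circ B)\circ i_{\infty,p}\circ A$, contradicting Theorem~\ref{thm:main}(b).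
\end{proof}

\begin{remark}[Non-injectivity]
Let $T$ be as in Theorem~\ref{thm:main} and let $j:Y\to\ell_\infty(Y)$ be an isometric embedding, for instance $j(y)=(d(y,z)-d(0,z))_{z\in Y}$. The space $\ell_\infty(Y)$ satisfies the hypothesis of Proposition~\ref{prop:positive}(iii) with $\lambda=1$: extend each coordinate by McShane's formula; the coordinates of the extension at a new point differ from those at a fixed old point by a uniformly bounded amount, so the values stay in $\ell_\infty(Y)$. Hence $I_p^L(j\circ T)\le\pi_p^L(j\circ T)=\pi_p^L(T)\le1$ for all $p\in[1,\infty)$, although $T$ itself is not Lipschitz $p$-integral for any $p$. Being Lipschitz $2$-integral, unlike being Lipschitz $2$-summing, depends on the target space and not only on the metric induced on the image.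
\end{remark}

\begin{thebibliography}{9}

\bibitem{FJ}
J. Farmer and W. B. Johnson, \emph{Lipschitz $p$-summing operators}, Proc. AMS \textbf{137} (2009).
\texttt{http://www.math.tamu.edu/\textasciitilde johnson/Lip-p-summing2.PROC.pdf}

\end{thebibliography}
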